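\title{Eigenvalues of nuclear operators on Banach spaces of nontrivial type}

\begin{abstract}
The eigenvalues of a nuclear operator on a Banach space are square summable. We show that nontrivial Rademacher type does not improve this exponent: for every $p<2$ there are a superreflexive complex Banach space $X$ of type $p$ and a nuclear operator on $X$ whose eigenvalue sequence lies in no $\ell_r$ with $r<2$. The space is an $\ell_2$-sum of finite-dimensional spaces, each normed with the help of a random sign matrix, and its type comes from a martingale inequality at one fixed length. In the other direction, if $X$ has type $p$ and cotype $q$ with $\frac1p-\frac1q<\frac12$, in particular if $X$ has type $2$, then every nuclear operator on $X$ has eigenvalues in $\ell_r$ for some $r<2$.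
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are complex unless stated otherwise, $\mathcal L(Y,Z)$ is the space of bounded linear operators from $Y$ to $Z$, and for $x^*\in Y^*$, $z\in Z$ we write $x^*\otimes z$ for the rank-one operator $y\mapsto x^*(y)z$. An operator $T\in\mathcal L(X,X)$ is \emph{nuclear} if
\[
T=\sum_{n=1}^\infty x_n^*\otimes y_n,\qquad \sum_{n=1}^\infty\|x_n^*\|\,\|y_n\|<\infty
\]
for some $x_n^*\in X^*$, $y_n\in X$; we call the second sum the \emph{cost} of the representation. A nuclear operator is compact, so its nonzero eigenvalues form a finite or null sequence. We denote it by $(\lambda_n(T))$, listed with algebraic multiplicities, ordered by non-increasing modulus and padded with zeros. How fast must it decay? The cost is measured in the norms of $X$ and $X^*$, so the answer depends on the geometry of $X$.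

\emph{Hilbert space.} Here $(\lambda_n(T))\in\ell_1$. The generalized eigenvectors for the eigenvalues of modulus at least $\epsilon$ span a finite-dimensional invariant subspace, and Schur triangularization gives an orthonormal basis $(v_j)$ of it with $\langle Tv_j,v_j\rangle=\lambda_j(T)$. By the Cauchy--Schwarz and Bessel inequalities,
\[
\sum_j|\lambda_j(T)|\le\sum_n\sum_j|x_n^*(v_j)|\,|\langle y_n,v_j\rangle|\le\sum_n\|x_n^*\|\,\|y_n\|.
\]

\emph{The space $\ell_1^N$.} Let $N=2^n$ and let $W$ be the Walsh matrix, $W_{ai}=(-1)^{a\cdot i}$ for $a,i\in\{0,1\}^n$. It is symmetric and $W^2=NI$, so all eigenvalues of $\frac1NW$ have modulus $N^{-1/2}$. With $\varphi_i(x)=(Wx)_i$ we have $\frac1NW=\frac1N\sum_i\varphi_i\otimes e_i$, and on $\ell_1^N$ this representation has cost $1$. The sum of the $r$-th powers of the moduli of the eigenvalues is $N^{1-r/2}$: it equals $1$ for $r=2$ and is unbounded in $N$ for every $r<2$.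

The exponent $2$ in the second example is the worst that can occur. To state this and a condition that improves it, recall that a sequence $(x_n)$ in $Y$ is \emph{weakly $2$-summable} if $\sup_{\|x^*\|\le1}\sum_n|x^*(x_n)|^2<\infty$, and that for $2\le s<\infty$ an operator $S\in\mathcal L(Y,Z)$ is \emph{$(s,2)$-summing}, $S\in\Pi_{s,2}(Y,Z)$, if $(\|Sx_n\|)\in\ell_s$ for every weakly $2$-summable sequence $(x_n)$ in $Y$. We take two known facts for granted.
\begin{itemize}
\item[(F1)] Every nuclear operator $T$ on a Banach space satisfies $(\lambda_n(T))\in\ell_2$.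
\item[(F2)] If $\mathcal L(\ell_1,X)=\Pi_{s,2}(\ell_1,X)$ for some $2<s<\infty$, then for each nuclear operator $T$ on $X$ there is $r$ with $1<r<2$ and $(\lambda_n(T))\in\ell_r$.
\end{itemize}

A standard way to say that a space is far from $\ell_1^N$ is type. Let $(\varepsilon_i)$ be independent random signs. The space $X$ has (Rademacher) \emph{type $p$}, respectively \emph{cotype $q$}, if there is $C$ such that for all finite families $x_1,\dots,x_m\in X$
\[
\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|^2\Big)^{1/2}\le C\Big(\sum_i\|x_i\|^p\Big)^{1/p},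
\quad\text{respectively}\quad
\Big(\sum_i\|x_i\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|^2\Big)^{1/2};
\]
the least constants are $T_p(X)$ and $C_q(X)$. Type $1$ is the triangle inequality, and $X$ has \emph{nontrivial type} if it has type $p$ for some $p>1$. Since $\|\sum_{i\le N}\varepsilon_ie_i\|_1=N$, we have $T_p(\ell_1^N)\ge N^{1-1/p}$, so nontrivial type excludes uniform copies of the spaces $\ell_1^N$. The Walsh test also suggests a gain. For $1<p\le2$, Minkowski's inequality in $L_{2/p}$ gives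
\[
\Big(\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|_p^2\Big)^{p/2}\le\sum_a\Big(\sum_i|x_i(a)|^2\Big)^{p/2}\le\sum_i\|x_i\|_p^p ,
\]
so $T_p(\ell_p^N)=1$. On $\ell_p^N$ the representation above has cost $N^{1-1/p}$. After division by the cost the eigenvalues have modulus $N^{1/p-3/2}$, and the sum of their $r$-th powers stays bounded for $r=(\frac32-\frac1p)^{-1}$, which is less than $2$ as soon as $p>1$. One is led to guess that the following question, stated as open in \cite{source}, has a positive answer.

\medskip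
\noindent\textbf{Question.} \emph{Let $X$ be a complex Banach space of nontrivial type and let $T:X\to X$ be nuclear. Is there $r$ with $1<r<2$ such that $(\lambda_n(T))\in\ell_r$?}
\medskip

The order of the quantifiers is that of (F2): the exponent $r$ may depend on $T$. A counterexample must therefore be a single operator that defeats all $r<2$ at once. There is one, even under a further geometric condition. A Banach space $Y$ is \emph{finitely representable} in $X$ if for each finite-dimensional subspace $E\subset Y$ and each $\epsilon>0$ there is an isomorphism $J$ of $E$ onto a subspace of $X$ with $\|J\|\,\|J^{-1}\|\le1+\epsilon$, and $X$ is \emph{superreflexive} if every Banach space finitely representable in $X$ is reflexive.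

\begin{theorem}\label{thm:A}
Let $1<p<2$. There are a complex Banach space $X$ of Rademacher type $p$, which is an $\ell_2$-sum of finite-dimensional spaces and is superreflexive, and a nuclear operator $T:X\to X$ such that $\sum_n|\lambda_n(T)|^r=\infty$ for every $0<r<2$.
\end{theorem}

So the answer to the Question is no. The guess is correct when type and cotype are close enough to each other.

\begin{theorem}\label{thm:B}
Let $X$ have type $p\in(1,2]$ and cotype $q\in[2,\infty)$ with $\kappa:=\frac12+\frac1q-\frac1p>0$. Then $\mathcal L(\ell_1,X)=\Pi_{s,2}(\ell_1,X)$ for every $s>1/\kappa$. Hence each nuclear operator on $X$ has eigenvalues in $\ell_r$ for some $1<r<2$.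
\end{theorem}

\begin{corollary}\label{cor:threshold}
If $X$ has type $2$, each nuclear operator on $X$ has eigenvalues in $\ell_r$ for some $1<r<2$. For no $p<2$ does type $p$ suffice, even together with superreflexivity.
\end{corollary}

\begin{proof}
A space of nontrivial type has cotype $q$ for some $q<\infty$ \cite{MP}, so Theorem~\ref{thm:B} applies with $p=2$ and $\kappa=1/q>0$. The second statement is Theorem~\ref{thm:A}.
\end{proof}

The proof of Theorem~\ref{thm:A} keeps the operator $\frac1NM$, with a sign matrix $M$, and changes the norm on $\mathbb C^N$: the cost should stay logarithmic in $N$ while the type constant stays bounded. Section~\ref{sec:mart} shows that type $p$ and superreflexivity follow from one martingale inequality at one length $k$. Section~\ref{sec:red} reduces the theorem to a finite-dimensional statement, which Sections~\ref{sec:matrix} and~\ref{sec:norm} prove. Section~\ref{sec:B} contains the proof of Theorem~\ref{thm:B} and is independent of the rest. We write $[N]=\{1,\dots,N\}$,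 $\|\cdot\|_s$ for the $\ell_s$ norm, $\|B\|_{2\to2}$ for the norm of a matrix on $\ell_2$, and $\log$ for the natural logarithm.

\section{Martingale constants}\label{sec:mart}

Type is an inequality for families of every length. We want a quantity that needs to be controlled at one length only; the constants of the construction may then depend on that length.

Martingales live on finite probability spaces in which every point has positive probability, with filtrations $\mathcal F_0\subset\mathcal F_1\subset\cdots$ and $\mathcal F_0$ trivial. The conditional expectation $\mathbb E_i$ given $\mathcal F_i$ is the average over the atoms of $\mathcal F_i$; it makes sense for vector-valued variables and commutes with linear maps. Variables $d_1,\dots,d_l$ are \emph{martingale differences} if $d_i$ is $\mathcal F_i$-measurable and $\mathbb E_{i-1}d_i=0$. The case $d_i=\varepsilon_ix_i$ is the one that type needs; the general case will give superreflexivity. For any norm $|\cdot|$ and any random vector $u$ we have $|\mathbb E_{i-1}u|\le\mathbb E_{i-1}|u|$,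 so centering is cheap:
\begin{equation}\label{eq:center}
\mathbb E|u-\mathbb E_{i-1}u|^2\le2\,\mathbb E|u|^2+2\,\mathbb E|\mathbb E_{i-1}u|^2\le4\,\mathbb E|u|^2 .
\end{equation}
For a Banach space $Y$ and $l\ge1$ let $\tau_l(Y)$ be the least constant such that
\[
\Big(\mathbb E\Big\|\sum_{i\le l}d_i\Big\|^2\Big)^{1/2}\le\tau_l(Y)\Big(\sum_{i\le l}\mathbb E\|d_i\|^2\Big)^{1/2}
\]
for all $Y$-valued martingale differences of length $l$. The triangle and Cauchy--Schwarz inequalities give $\tau_l(Y)\le\sqrt l$. This bound is attained by $\ell_1^N$ for $l\le N$ (take $d_i=\varepsilon_ie_i$), while $\tau_l\le1$ in a Hilbert space by orthogonality. Appending zero differences shows that $\tau_l(Y)$ is nondecreasing in $l$.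

\begin{lemma}\label{lem:tau}
\textup{(a)} $\tau_{ll'}(Y)\le\tau_l(Y)\,\tau_{l'}(Y)$ for all $l,l'\ge1$.
\textup{(b)} If $Y=(\bigoplus_mY_m)_{\ell_2}$, then $\tau_l(Y)\le\sup_m\tau_l(Y_m)$.
\end{lemma}

\begin{proof}
(a) Given $d_1,\dots,d_{ll'}$, let $D_b=\sum_{(b-1)l'<i\le bl'}d_i$ for $b\le l$. These block sums are martingale differences for the filtration $(\mathcal F_{bl'})_b$, so $\mathbb E\|\sum_bD_b\|^2\le\tau_l^2\sum_b\mathbb E\|D_b\|^2$. On each atom of $\mathcal F_{(b-1)l'}$, with its conditional probability, the $d_i$ of block $b$ are martingale differences of length $l'$ whose initial $\sigma$-field is trivial. Applying the definition of $\tau_{l'}$ on the atom and averaging over the atoms gives $\mathbb E\|D_b\|^2\le\tau_{l'}^2\sum_{(b-1)l'<i\le bl'}\mathbb E\|d_i\|^2$.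

(b) Let $P_m:Y\to Y_m$ be the coordinate map. For each $m$ the variables $P_md_i$ are $Y_m$-valued martingale differences, so $\mathbb E\|\sum_iP_md_i\|^2\le\tau_l(Y_m)^2\sum_i\mathbb E\|P_md_i\|^2$. Sum over $m$.
\end{proof}

For superreflexivity we use two theorems of James \cite{James}: a Banach space is superreflexive if and only if its dual is, and a space $Z$ that is not superreflexive has the \emph{finite tree property}. The latter means that there is $\delta>0$ such that for each $l$ the unit ball of $Z$ contains vectors $g_\sigma$, $\sigma\in\bigcup_{0\le i\le l}\{\pm1\}^i$, with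
\[
g_\sigma=\tfrac12(g_{\sigma,1}+g_{\sigma,-1}),\qquad\|g_{\sigma,1}-g_{\sigma,-1}\|\ge\delta
\]
whenever $\sigma$ has length less than $l$. The scalar field plays no role here: a complex space that is superreflexive as a real space is superreflexive, and $g\mapsto\operatorname{Re}g$ is an isometry of $Y^*$ onto the real dual of $Y$.

\begin{proposition}\label{prop:onelength}
Suppose $\tau_k(Y)\le k^\gamma$ for some integer $k\ge2$ and some $0<\gamma<\frac12$. Then:
\begin{itemize}
\item[(a)] $\tau_l(Y)\le k^\gamma l^\gamma$ for all $l\ge1$;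
\item[(b)] $Y$ has type $p$ for every $p>1$ with $\frac1p>\frac12+\gamma$;
\item[(c)] $Y$ is superreflexive.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $h\ge1$ be least with $l\le k^h$. Then $k^h\le kl$: this is clear for $h=1$, and $k^{h-1}<l$ for $h>1$. By monotonicity and Lemma~\ref{lem:tau}(a), $\tau_l\le\tau_{k^h}\le k^{h\gamma}\le k^\gamma l^\gamma$.

(b) Part (a) is efficient for vectors of comparable size, so we group the vectors by size. Let $\frac1{p_0}=\frac12+\gamma$, so that $p<p_0$. Let $\sum_i\|x_i\|^p=1$ and $I_h=\{i:2^{-h-1}<\|x_i\|\le2^{-h}\}$ for $h\ge0$. These sets cover all $i$ with $x_i\ne0$, and $|I_h|\le2^{(h+1)p}$. For $I_h\ne\emptyset$, part (a) applied to $(\varepsilon_ix_i)_{i\in I_h}$ gives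
\[
\Big(\mathbb E\Big\|\sum_{i\in I_h}\varepsilon_ix_i\Big\|^2\Big)^{1/2}\le k^\gamma|I_h|^\gamma\,|I_h|^{1/2}2^{-h}=k^\gamma2^{-h}|I_h|^{1/p_0}\le k^\gamma2^{-h+(h+1)p/p_0}.
\]
Since $p/p_0<1$, the right side is summable over $h$, with a sum that depends only on $k,\gamma,p$. The triangle inequality in $L_2$ and homogeneity give type $p$.

(c) Suppose not. Then $Y^*$ has the finite tree property, with some $\delta>0$. Fix $l$ and a tree $(g_\sigma)$ in the unit ball of $Y^*$. We pair the martingale defined by the tree with a $Y$-valued martingale that norms its increments. Since $\|\frac12(g_{\sigma,1}-g_{\sigma,-1})\|\ge\delta/2$, there are unit vectors $w_\sigma\in Y$ with $\operatorname{Re}\langle\frac12(g_{\sigma,1}-g_{\sigma,-1}),w_\sigma\rangle\ge\delta/4$. Put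
\[
G_i=g_{(\varepsilon_1,\dots,\varepsilon_i)},\qquad d_i=\varepsilon_i\,w_{(\varepsilon_1,\dots,\varepsilon_{i-1})},
\]
with $\mathcal F_i$ generated by $\varepsilon_1,\dots,\varepsilon_i$. With $\sigma=(\varepsilon_1,\dots,\varepsilon_{i-1})$ the midpoint relation gives $G_i-G_{i-1}=\varepsilon_i\frac12(g_{\sigma,1}-g_{\sigma,-1})$, so $\operatorname{Re}\langle G_i-G_{i-1},d_i\rangle\ge\delta/4$ pointwise. For $h\ne i$ we have $\mathbb E\langle G_h-G_{h-1},d_i\rangle=0$, because the pairing is $\varepsilon_{\max(h,i)}$ times a function of earlier signs; likewise $\mathbb E\langle G_0,d_i\rangle=0$. Since $\|G_l\|\le1$ and $\|d_i\|=1$, part (a) gives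
\[
\frac{l\delta}4\le\operatorname{Re}\sum_{i\le l}\mathbb E\langle G_i-G_{i-1},d_i\rangle=\operatorname{Re}\,\mathbb E\Big\langle G_l,\sum_{i\le l}d_i\Big\rangle\le\Big(\mathbb E\Big\|\sum_{i\le l}d_i\Big\|^2\Big)^{1/2}\le k^\gamma l^{\gamma+1/2}.
\]
This fails for large $l$ because $\gamma<\frac12$.
\end{proof}

The source of cancellation in the construction is the space $\ell_s^N$ with $s$ large but fixed, whose martingale constants depend neither on the length nor on the dimension.

\begin{lemma}\label{lem:ls}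
For $2<s<\infty$ and all $l,N$ we have $\tau_l(\ell_s^N)\le\sqrt{s-1}$.
\end{lemma}

\begin{proof}
Let $x,y\in\mathbb C^N$, $x\ne0$, and $\phi(\alpha)=\|x+\alpha y\|_s^2$ for $\alpha\in[0,1]$. We claim
\begin{equation}\label{eq:smooth}
\|x+y\|_s^2\le\|x\|_s^2+\psi_x(y)+(s-1)\|y\|_s^2,\qquad
\psi_x(y)=\phi'(0)=2\|x\|_s^{2-s}\sum_a|x_a|^{s-2}\operatorname{Re}(\bar x_ay_a).
\end{equation}
Suppose first that $w=w(\alpha)=x+\alpha y\ne0$ on $[0,1]$, and let $U(\alpha)=\sum_a|w_a|^s$. Each term is $C^2$ in $\alpha$: if $w_a$ vanishes at $\alpha_0$, then $|w_a|^s=|y_a|^s|\alpha-\alpha_0|^s$ with $s>2$, and the second derivative at $\alpha_0$ is $0$. Differentiating $(|w_a|^2)^{s/2}$ twice and using H\"older's inequality,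
\begin{align*}
U''&=\sum_{a:\,w_a\neq0}\Big(s(s-2)|w_a|^{s-4}(\operatorname{Re}\bar w_ay_a)^2+s|w_a|^{s-2}|y_a|^2\Big)\\
&\le s(s-1)\sum_a|w_a|^{s-2}|y_a|^2\le s(s-1)\,U^{(s-2)/s}\|y\|_s^2 .
\end{align*}
Since $\phi=U^{2/s}$ and $\frac2s-1<0$,
\[
\phi''=\tfrac2sU^{2/s-1}U''+\tfrac2s\big(\tfrac2s-1\big)U^{2/s-2}(U')^2\le2(s-1)\|y\|_s^2,
\]
and Taylor's formula gives \eqref{eq:smooth}. If $x+\alpha_0y=0$ for some $\alpha_0\in(0,1]$, then $\phi(\alpha)=(\alpha-\alpha_0)^2\|y\|_s^2$ is a quadratic polynomial, so $\phi(1)=\phi(0)+\phi'(0)+\|y\|_s^2$, and \eqref{eq:smooth} holds again.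

The functional $\psi_x$ is real-linear. Hence $\mathbb E\|x+Y\|_s^2\le\|x\|_s^2+(s-1)\mathbb E\|Y\|_s^2$ whenever $\mathbb EY=0$; for $x=0$ this holds because $s-1\ge1$. Apply this on each atom of $\mathcal F_{i-1}$ with $x=\sum_{h<i}d_h$ and $Y=d_i$, take expectations, and iterate over $i$.
\end{proof}

\section{Reduction to finite dimensions}\label{sec:red}

Put $\Lambda_N=4\sqrt{\log(36N)}$. The core of Theorem~\ref{thm:A} is the following statement.

\begin{proposition}\label{prop:core}
Let $0<\gamma<\frac14$ and $c_\gamma=(1-2^{-\gamma})^{-1/2}$. There is an integer $k\ge2$, depending only on $\gamma$, with the following property. For every $N\ge1$ there are a real symmetric $N\times N$ matrix $M$ with entries $\pm1$ and $\|M\|_{2\to2}\le\Lambda_N\sqrt{2N}$, and a norm $\|\cdot\|$ on $\mathbb C^N$, such that with $L_N=3\Lambda_N\sqrt k$ and $X_N=(\mathbb C^N,\|\cdot\|)$: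
\begin{itemize}
\item[(i)] $\|e_i\|\le1$ for all $i\in[N]$;
\item[(ii)] $\|Mx\|_\infty\le c_\gamma L_N\|x\|$ for all $x\in\mathbb C^N$;
\item[(iii)] $\tau_k(X_N)\le k^\gamma$.
\end{itemize}
\end{proposition}

Conditions (i) and (ii) bound the cost of $\frac1NM$, the bound on $\|M\|_{2\to2}$ forces the eigenvalues to be spread out as those of the Walsh matrix are, and (iii) is uniform in $N$.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:core}]
Let $\gamma=\frac12(\frac1p-\frac12)\in(0,\frac14)$, $N_m=2^{m^2}$ and $X=(\bigoplus_{m\ge1}X_{N_m})_{\ell_2}$. By (iii) and Lemma~\ref{lem:tau}(b), $\tau_k(X)\le k^\gamma$. Since $\frac1p>\frac12+\gamma$, Proposition~\ref{prop:onelength} shows that $X$ has type $p$ and is superreflexive.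

On the block $X_N$, $N=N_m$, let $\varphi_i(x)=(Mx)_i$ and $T_m=\frac1N\sum_{i=1}^N\varphi_i\otimes e_i$, which is the matrix $\frac1NM$. By (i) and (ii) this representation has cost at most $c_\gamma L_{N_m}$. Put
\[
T=\bigoplus_m\eta_mT_m,\qquad\eta_m=2^{-m}/L_{N_m}.
\]
Composing the functionals $\varphi_i$ with the norm-one projections onto the blocks, we obtain a representation of $T$ with cost at most $c_\gamma\sum_m2^{-m}<\infty$. So $T$ is nuclear.

Fix $m$, let $N=N_m$ and $0<r<2$. The matrix $M$ is real symmetric, hence diagonalizable, with eigenvalues $\mu_1,\dots,\mu_N$, and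
\[
\sum_i\mu_i^2=\sum_{i,j}M_{ij}^2=N^2,\qquad\max_i|\mu_i|\le\Lambda_N\sqrt{2N}.
\]
Eigenvectors of $\eta_mT_m$ are eigenvectors of $T$, so the nonzero numbers among the $\eta_m\mu_i/N$ occur in $(\lambda_n(T))$ with at least their multiplicity. Since $r-2<0$, we have $|\mu_i|^r\ge(\max_j|\mu_j|)^{r-2}\mu_i^2$ for $\mu_i\ne0$, and therefore
\[
\sum_n|\lambda_n(T)|^r\ge\frac{\eta_m^r}{N^r}\sum_{\mu_i\ne0}|\mu_i|^r\ge\frac{\eta_m^r}{N^r}\cdot\frac{N^2}{(2N\Lambda_N^2)^{(2-r)/2}}=\eta_m^r\Big(\frac N{2\Lambda_N^2}\Big)^{(2-r)/2}.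
\]
From $\log36<3.6$ and $\log2<0.7$ we get $\Lambda_{N_m}\le4\sqrt{4.3}\,m\le9m$ and $L_{N_m}\le27\sqrt k\,m$. The right side is thus at least
\[
\big(27\sqrt k\,m\,2^m\big)^{-r}\big(2^{m^2}/(162\,m^2)\big)^{(2-r)/2},
\]
which tends to $\infty$ as $m\to\infty$ for each fixed $r<2$. The growth $N_m=2^{m^2}$ is what makes one operator work for all $r$: the exponent $m^2(2-r)/2$ eventually beats $mr$, however close $r$ is to $2$.
\end{proof}

The computation shows how much may be lost in (ii). A logarithmic factor is invisible, but a factor $N^\delta$ with fixed $\delta>0$ would turn the lower bound into $N^{(2-r)/2-\delta r}$ up to logarithms, which is useless for $r$ close to $2$.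

\section{A sign matrix with few large responses}\label{sec:matrix}

Four norms come to mind for Proposition~\ref{prop:core}, and each fails. In this paragraph assume that $M$ is invertible. The norm $\|x\|_1$ satisfies (i) and (ii) with constant $1$, but $\tau_k=\sqrt k$. So does the norm $\|Mx\|_\infty$; it makes $\mathbb C^N$ isometric to $\ell_\infty^N$, where $\tau_k=\sqrt k$ once $2^k\le N$ (take $x_1,\dots,x_k$ whose coordinates run through all sign patterns, so that $\|\sum_i\varepsilon_ix_i\|_\infty=k$ for all signs). The norm $\|x\|_2$ satisfies (i) and (iii), but a row of $M$ shows that (ii) needs the constant $\sqrt N$. The norm $N^{-1/s}\|Mx\|_s$ comes closest: it satisfies (i), it satisfies (iii) for large $k$ by Lemma~\ref{lem:ls}, but $x=M^{-1}e_1$ shows that (ii) needs the constant $N^{1/s}$, a power of $N$.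

The last loss comes from counting all $N$ coordinates of $Mx$. We shall count fewer, and how many depends on the \emph{scale} of the vector, the ratio $t$ of its $\ell_1$ and $\ell_2$ norms. A vector $v=t^{-1}\sum_{i\in S}\pm e_i$ with $|S|=t^2$ has $\|v\|_1=t$ and $\|v\|_2=1$. If its signs copy a row of $M$, one coordinate of $Mv$ has the largest possible size $t$, so large coordinates cannot be avoided. For a random matrix, however, a vector of scale $t$ produces at most $t^2$ coordinates above a logarithmic level. This follows from a bound on all submatrices. For $A,S\subset[N]$ let $M_{A,S}=(M_{ai})_{a\in A,\,i\in S}$.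

\begin{lemma}\label{lem:matrix}
For each $N$ there is a real symmetric $\pm1$ matrix $M$ with $\|M_{A,S}\|_{2\to2}\le\Lambda_N\sqrt{|A|+|S|}$ for all nonempty $A,S\subset[N]$.
\end{lemma}

\begin{proof}
Let $M_{ij}$, $i\le j$, be independent random signs and $M_{ji}=M_{ij}$. Fix $A,S$ with $|A|=a$, $|S|=b$, and real unit vectors $x,y$ supported on $A$ and $S$. Then
\[
\sum_{i,j}x_iM_{ij}y_j=\sum_{i<j}M_{ij}(x_iy_j+x_jy_i)+\sum_iM_{ii}x_iy_i ,
\]
and since $(x_iy_j+x_jy_i)^2\le2x_i^2y_j^2+2x_j^2y_i^2$, the squared coefficients add up to at most $2\sum_{i,j}x_i^2y_j^2=2$. Hoeffding's inequality $P(|\sum_jc_j\varepsilon_j|>z)\le2\exp(-z^2/(2\sum_jc_j^2))$ bounds the probability that the form exceeds $z$ in modulus by $2e^{-z^2/4}$.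

The unit sphere of $\mathbb R^a$ has a $\frac14$-net of at most $9^a$ points: take a maximal $\frac14$-separated set and compare the volumes of the disjoint balls of radius $\frac18$ with that of the ball of radius $\frac98$. If $B$ is a real matrix, $x,y$ are real unit vectors with $x^{\top}By=\|B\|_{2\to2}$, and $x',y'$ are net points within $\frac14$ of them, then
\[
\|B\|_{2\to2}=x'^{\top}By'+(x-x')^{\top}By+x'^{\top}B(y-y')\le x'^{\top}By'+\tfrac12\|B\|_{2\to2}.
\]
So $\|B\|_{2\to2}$ is at most twice the maximum of the form over the nets. Real vectors suffice because $\|B(u+iv)\|_2^2=\|Bu\|_2^2+\|Bv\|_2^2$ for real $u,v$.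

Take $z^2=4(a+b)\log(36N)$, so that $2z=\Lambda_N\sqrt{a+b}$ and $e^{-z^2/4}=(36N)^{-(a+b)}$. There are at most $N^{a+b}$ pairs $(A,S)$ of sizes $(a,b)$, so the probability that the bound fails for some pair is at most
\[
\sum_{a,b\ge1}N^{a+b}\,9^{a+b}\,2\,(36N)^{-(a+b)}=2\Big(\sum_{a\ge1}4^{-a}\Big)^2=\tfrac29<1.\qedhere
\]
\end{proof}

From now on $N$ is fixed, $M$ is as in Lemma~\ref{lem:matrix}, and $\Lambda=\Lambda_N$. The case $A=S=[N]$ gives $\|M\|_{2\to2}\le\Lambda\sqrt{2N}$, as Proposition~\ref{prop:core} requires.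

\begin{lemma}\label{lem:few}
Let $t\ge1$ with $t^2$ an integer, and let $v\in\mathbb C^N$ satisfy $\|v\|_1\le t$ and $\|v\|_2\le1$. Then at most $t^2$ indices $a$ have $|(Mv)_a|>3\Lambda$.
\end{lemma}

\begin{proof}
Otherwise $N>t^2$ and there is a set $A$ of exactly $t^2$ such indices. We test $Mv$ against unimodular numbers $c_a$ with $c_a(Mv)_a=|(Mv)_a|$, $a\in A$, and move $M$ to the other side: with $z_i=\sum_{a\in A}c_aM_{ai}$ we have $\sum_{a\in A}|(Mv)_a|=\sum_iv_iz_i$. Let $S$ consist of $t^2$ indices with the largest $|z_i|$, and $z_S=(z_i)_{i\in S}$. By Lemma~\ref{lem:matrix},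
\[
\|z_S\|_2\le\|M_{A,S}\|_{2\to2}\,\|c\|_2\le\Lambda\sqrt{2t^2}\cdot t=\sqrt2\,\Lambda t^2,
\]
and $\max_{i\notin S}|z_i|\le\min_{i\in S}|z_i|\le\|z_S\|_2/t$. Using the $\ell_2$ bound on $v$ inside $S$ and the $\ell_1$ bound outside,
\[
3\Lambda t^2<\sum_iv_iz_i\le\|v\|_2\|z_S\|_2+\|v\|_1\max_{i\notin S}|z_i|\le2\|z_S\|_2\le2\sqrt2\,\Lambda t^2 ,
\]
which is false because $2\sqrt2<3$.
\end{proof}

\begin{remark}
The conclusion of Lemma~\ref{lem:few} fails for the Walsh matrix $W$ of order $N=2^n$. Let $t=2^b$, $S=\{i:i_{2b+1}=\dots=i_n=0\}$ and $v=t^{-1}1_S$. Then $\|v\|_1=t$, $\|v\|_2=1$, and $(Wv)_a=t$ for the $N/t^2$ indices $a$ with $a_1=\dots=a_{2b}=0$. For large $n$ there is $b$ with $t>3\Lambda_N$ and $N/t^2>t^2$. In the construction of the norm, Lemma~\ref{lem:few} is the only property of $M$ used beyond $|M_{ij}|=1$.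
\end{remark}

\section{A norm that mixes scales}\label{sec:norm}

Fix $0<\gamma<\frac14$. Choose, in this order,
\[
s=4/\gamma>16,\qquad k=4^j\ \ (j\in\mathbb N)\ \text{ so large that }8\sqrt s\le k^{\gamma/2},\qquad L=L_N=3\Lambda\sqrt k .
\]
The numbers $s$ and $k$ depend only on $\gamma$.

\subsection*{One step with independent signs}
Let $t^2$ be a positive integer, let $v_1,\dots,v_k$ satisfy $\|v_i\|_1\le t$ and $\|v_i\|_2\le1$, and let
\[
v=k^{-1/2}\sum_{i\le k}\varepsilon_iv_i,\qquad t'=\sqrt k\,t .
\]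
Condition (iii) asks that such normalized sums be hardly larger than their terms. We have $\|v\|_1\le t'$ and $\mathbb E\|v\|_2^2\le1$: at scale $t'$ the sum satisfies the bounds that its terms satisfy at scale $t$. By (ii) we must also follow $Mv$. In the first step, $t=1$ and $v_i=e_i$, the triangle inequality gives $\|Mv\|_\infty\le\sqrt k\le L$, which (ii) tolerates. This is where control at a single length pays: $L$ may contain the factor $\sqrt k$, but only once.

In a later step, suppose $\|Mv_i\|_\infty\le V$ for all $i$. The triangle inequality gives $\sqrt k\,V$, a new factor $\sqrt k$ at each step. Instead write $Mv_i=g_i+h_i$, where $h_i$ keeps the coordinates of modulus greater than $3\Lambda$, and put $G=k^{-1/2}\sum_i\varepsilon_ig_i$, $H=k^{-1/2}\sum_i\varepsilon_ih_i$. For the small coordinates the triangle inequality is good enough, and it forgets $V$: $\|G\|_\infty\le3\Lambda\sqrt k=L$. The large coordinates are at most $t^2$ in number by Lemma~\ref{lem:few}, so $\|h_i\|_s\le t^{2/s}V$, and Lemma~\ref{lem:ls}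 gives $\mathbb E\|H\|_s^2\le(s-1)t^{4/s}V^2$. Thus
\[
\big(\mathbb E\|Mv\|_\infty^2\big)^{1/2}\le L+\sqrt{s-1}\;t^{2/s}\,V .
\]
The factor $\sqrt{s-1}$ does not depend on $k$ and is below $k^{\gamma/2}$. The factor $t^{2/s}$ grows with the scale and would be paid again at every step. It arises from passing from the supremum to the $\ell_s$ norm on $t^2$ coordinates and back, so we do not go back. For $y\in\mathbb C^N$ let
\[
\nu_t(y)=\max_{|A|\le t^2}\Big(\sum_{a\in A}|y_a|^s\Big)^{1/s},
\]
the $\ell_s$ norm of the $t^2$ largest coordinates. It is a maximum of seminorms and satisfies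
\begin{equation}\label{eq:nu}
\|y\|_\infty\le\nu_t(y)\le\min\{\|y\|_s,\ t^{2/s}\|y\|_\infty\},
\end{equation}
so it is a norm. Assume only $\nu_t(Mv_i)\le t^{2/s}V$. Then still $\|h_i\|_s\le t^{2/s}V$, and $\nu_{t'}(Mv)\le t'^{2/s}\|G\|_\infty+\|H\|_s$ gives
\[
t'^{-2/s}\big(\mathbb E\,\nu_{t'}(Mv)^2\big)^{1/2}\le L+\sqrt{s-1}\,V .
\]
The quantity $t^{-2/s}\nu_t(Mv)$ passes from scale $t$ to scale $t'$ with a loss that depends only on $s$. The factor $t^{2/s}$ is paid once, when we return to the supremum in (ii).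

\subsection*{The norm at one scale}
Let $t_n=2^n$, $n\ge0$; note that $\sqrt k\,t_n=t_{n+j}$. For $t\in\{t_n\}$ and $u\in\mathbb C^N$ we collect the three quantities followed above in the norm
\[
|u|_t=\max\big\{t^{-1}\|u\|_1,\ \|u\|_2,\ L^{-1}t^{-2/s}\nu_t(Mu)\big\}.
\]
The first two terms are there so that Lemma~\ref{lem:few} applies to $u/|u|_t$. The next lemma is the computation above for general martingale differences. The terms now have random sizes, and the two parts of the splitting have to be recentered.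

\begin{lemma}\label{lem:step}
Let $t=t_n$, $t'=t_{n+j}=\sqrt k\,t$, and let $u_1,\dots,u_k$ be $\mathbb C^N$-valued martingale differences. Then
\[
\mathbb E\Big|\sum_{i\le k}u_i\Big|_{t'}^2\le16s\sum_{i\le k}\mathbb E|u_i|_t^2 .
\]
\end{lemma}

\begin{proof}
Put $\beta_i=|u_i|_t$, $B^2=\sum_i\mathbb E\beta_i^2$ and $y_i=Mu_i$. We bound the expected square of each of the three terms in $|\sum_iu_i|_{t'}$.

\emph{The $\ell_1$ term.} Since $\|u_i\|_1\le t\beta_i$, we have $t'^{-1}\|\sum_iu_i\|_1\le k^{-1/2}\sum_i\beta_i\le(\sum_i\beta_i^2)^{1/2}$, and the expected square is at most $B^2$. This is the step that requires the change of scale.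

\emph{The $\ell_2$ term.} Martingale differences are orthogonal, so $\mathbb E\|\sum_iu_i\|_2^2=\sum_i\mathbb E\|u_i\|_2^2\le B^2$.

\emph{The term with $M$.} Let $D_i=\{a:|y_i(a)|>3\Lambda\beta_i\}$, $h_i=y_i1_{D_i}$ and $g_i=y_i-h_i$; these are $\mathcal F_i$-measurable. Where $\beta_i=0$ we have $y_i=0$ and $D_i=\emptyset$; elsewhere Lemma~\ref{lem:few} applies to $u_i/\beta_i$. So $|D_i|\le t^2$, and
\[
\|h_i\|_s\le\nu_t(y_i)\le Lt^{2/s}\beta_i,\qquad\|g_i\|_\infty\le3\Lambda\beta_i=k^{-1/2}L\beta_i .
\]
The parts $h_i$ and $g_i$ need not be centered, but $\mathbb E_{i-1}h_i+\mathbb E_{i-1}g_i=\mathbb E_{i-1}y_i=0$, so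
\[
\sum_iy_i=\sum_i(h_i-\mathbb E_{i-1}h_i)+\sum_i(g_i-\mathbb E_{i-1}g_i)=:H+G .
\]
We have $\|G\|_\infty\le LZ$ with $Z=k^{-1/2}\sum_i(\beta_i+\mathbb E_{i-1}\beta_i)$, hence $\nu_{t'}(G)\le t'^{2/s}LZ$ by \eqref{eq:nu}. By Cauchy--Schwarz,
\[
\mathbb EZ^2\le\sum_i\mathbb E(\beta_i+\mathbb E_{i-1}\beta_i)^2\le\sum_i\big(2\,\mathbb E\beta_i^2+2\,\mathbb E(\mathbb E_{i-1}\beta_i)^2\big)\le4B^2 .
\]
The vectors $\mathbb E_{i-1}h_i$ are no longer sparse, but only their $\ell_s$ norms matter. By \eqref{eq:nu}, Lemma~\ref{lem:ls} and \eqref{eq:center},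
\[
\mathbb E\,\nu_{t'}(H)^2\le\mathbb E\|H\|_s^2\le(s-1)\sum_i\mathbb E\|h_i-\mathbb E_{i-1}h_i\|_s^2\le4(s-1)L^2t^{4/s}B^2 .
\]
Since $t\le t'$ and $(a+b)^2\le2a^2+2b^2$,
\[
\mathbb E\Big(L^{-1}t'^{-2/s}\nu_{t'}\Big(\sum_iy_i\Big)\Big)^2\le2\cdot4B^2+2\cdot4(s-1)B^2=8sB^2 .
\]

The square of a maximum is at most the sum of the squares, so $\mathbb E|\sum_iu_i|_{t'}^2\le(2+8s)B^2\le16sB^2$.
\end{proof}

\subsection*{The norm of $X_N$}
Lemma~\ref{lem:step} has different norms on its two sides, and (iii) needs one norm. We let a vector split into pieces of all scales and charge a weight $t^\gamma$ for the use of scale $t$: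
\[
\|x\|=\inf\Big\{\Big(\sum_{n\ge0}t_n^{2\gamma}|u_n|_{t_n}^2\Big)^{1/2}:\ x=\sum_nu_n,\ \text{only finitely many }u_n\ne0\Big\}.
\]
The infimum is finite (take $u_0=x$) and homogeneous, and adding decompositions of $x$ and $x'$ term by term gives the triangle inequality. By Cauchy--Schwarz, $\|x\|_2\le\sum_n|u_n|_{t_n}\le(\sum_nt_n^{-2\gamma})^{1/2}(\sum_nt_n^{2\gamma}|u_n|_{t_n}^2)^{1/2}$, so $\|x\|=0$ forces $x=0$. The weight must grow faster than $t^{2/s}=t^{\gamma/2}$ for (ii), and slowly enough that a shift by $j$ scales costs little in (iii).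

\begin{proof}[Proof of Proposition~\ref{prop:core}]
The bound on $\|M\|_{2\to2}$ was noted after Lemma~\ref{lem:matrix}.

(i) Since $\nu_1(Me_i)=\|Me_i\|_\infty=1$ and $L\ge1$, we have $\|e_i\|\le|e_i|_1=\max\{1,1,L^{-1}\}=1$.

(ii) Let $x=\sum_nu_n$. By \eqref{eq:nu}, the definition of $|\cdot|_t$, and $t_n^{2/s}=2^{n\gamma/2}=2^{-n\gamma/2}t_n^\gamma$,
\[
\|Mx\|_\infty\le\sum_n\nu_{t_n}(Mu_n)\le L\sum_n2^{-n\gamma/2}\,t_n^\gamma|u_n|_{t_n}\le L\Big(\sum_n2^{-n\gamma}\Big)^{1/2}\Big(\sum_nt_n^{2\gamma}|u_n|_{t_n}^2\Big)^{1/2},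
\]
and $\sum_{n\ge0}2^{-n\gamma}=c_\gamma^2$. Take the infimum over decompositions.

(iii) Let $d_1,\dots,d_k$ be $X_N$-valued martingale differences and $\epsilon>0$. Each $d_i$ takes finitely many values. Choosing a near-optimal decomposition for each value, we obtain $\mathcal F_i$-measurable $u_{i,n}$, zero for all but finitely many $n$, with
\[
d_i=\sum_nu_{i,n},\qquad\sum_nt_n^{2\gamma}|u_{i,n}|_{t_n}^2\le\|d_i\|^2+\epsilon\quad\text{pointwise}.
\]
The pieces need not be centered, so put $u'_{i,n}=u_{i,n}-\mathbb E_{i-1}u_{i,n}$. Then $\sum_nu'_{i,n}=d_i-\mathbb E_{i-1}d_i=d_i$; for each $n$ the variables $(u'_{i,n})_{i\le k}$ are martingale differences; and $\mathbb E|u'_{i,n}|_{t_n}^2\le4\,\mathbb E|u_{i,n}|_{t_n}^2$ by \eqref{eq:center}. Decompose $\sum_id_i$ by placing $\sum_iu'_{i,n}$ at scale $t_{n+j}$. With Lemma~\ref{lem:step} and $t_{n+j}^{2\gamma}=k^\gamma t_n^{2\gamma}$,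
\begin{align*}
\mathbb E\Big\|\sum_id_i\Big\|^2&\le\sum_nt_{n+j}^{2\gamma}\,\mathbb E\Big|\sum_iu'_{i,n}\Big|_{t_{n+j}}^2\le16s\,k^\gamma\sum_{n,i}t_n^{2\gamma}\,\mathbb E|u'_{i,n}|_{t_n}^2\\
&\le64s\,k^\gamma\sum_i\big(\mathbb E\|d_i\|^2+\epsilon\big).
\end{align*}
Letting $\epsilon\to0$ gives $\tau_k(X_N)\le8\sqrt s\,k^{\gamma/2}\le k^\gamma$ by the choice of $k$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The exponent $\gamma$ can be as small as we like but not zero, since (ii) needs $\sum_n2^{-n\gamma}<\infty$. Corollary~\ref{cor:threshold} shows that no construction reaches type $2$, and Theorem~\ref{thm:B} shows that the space $X$ of Theorem~\ref{thm:A} has no cotype $q$ with $\frac1q>\frac1p-\frac12$.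

\section{Type, cotype and summing operators on $\ell_1$}\label{sec:B}

We prove Theorem~\ref{thm:B}. An operator $S:\ell_1\to X$ is given by the bounded sequence $x_i=Se_i$, and we must show that the vectors $Sa_n=\sum_ia_n(i)x_i$ are small for a weakly $2$-summable sequence $(a_n)$. The model case has $m$ vectors $a_n=m^{-1/2}f_n$ in $\ell_1^m$, where $f_1,\dots,f_m$ are the rows of a matrix of norm at most $1$. Cotype bounds the norms $\|Sa_n\|$ by a random sum of the $Sa_n$, and type bounds a random sum of the $x_i$. To pass from one sum to the other the random coefficients must behave well under matrices, so we use Gaussians.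

A \emph{standard complex Gaussian} is $g=(g'+ig'')/\sqrt2$ with independent real $N(0,1)$ variables $g',g''$. If $g=(g_1,\dots,g_d)$ has independent standard complex Gaussian coordinates and $B$ is a complex matrix, then $Z=Bg$ is a centered Gaussian vector with $\mathbb EZZ^*=BB^*$ and $\mathbb EZZ^{\top}=0$. These two matrices determine the covariance of the real and imaginary parts, so the law of $Bg$ depends only on $BB^*$.

\begin{lemma}\label{lem:gauss}
Let $X$ have type $p\in(1,2]$ and cotype $q<\infty$. Let $z_1,\dots,z_m\in X$, let $R=(R_{ln})$ be a complex $m\times m$ matrix, and let $y_n=\sum_lR_{ln}z_l$. Then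
\[
\Big(\sum_{n\le m}\|y_n\|^q\Big)^{1/q}\le\sqrt\pi\,C_q(X)\,T_p(X)\,\|R\|_{2\to2}\;m^{1/p}\max_l\|z_l\| .
\]
\end{lemma}

\begin{proof}
Write $\|\cdot\|_{L_2}$ for $(\mathbb E\|\cdot\|^2)^{1/2}$, and let $g=(g_n)$ be as above and independent of the signs $(\varepsilon_n)$.

\emph{From signs to Gaussians.} The variable $\operatorname{Re}g_n$ is $N(0,\frac12)$, so $\mathbb E|\operatorname{Re}g_n|=\pi^{-1/2}$, and $(\varepsilon_n|\operatorname{Re}g_n|)$ has the law of $(\operatorname{Re}g_n)$. Averaging $\sum_n\varepsilon_n|\operatorname{Re}g_n|y_n$ over $g$ gives $\pi^{-1/2}\sum_n\varepsilon_ny_n$, so $\|\sum_n\varepsilon_ny_n\|_{L_2}\le\sqrt\pi\,\|\sum_n\operatorname{Re}(g_n)y_n\|_{L_2}$ by Jensen's inequality. Since $\operatorname{Re}g_n=\frac12(g_n+\bar g_n)$ and $(\bar g_n)$ has the law of $(g_n)$, the last norm is at most $\|\sum_ng_ny_n\|_{L_2}$. With cotype $q$,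
\[
\Big(\sum_n\|y_n\|^q\Big)^{1/q}\le\sqrt\pi\,C_q(X)\Big\|\sum_ng_ny_n\Big\|_{L_2}=\sqrt\pi\,C_q(X)\Big\|\sum_l(Rg)_lz_l\Big\|_{L_2}.
\]

\emph{Removing the matrix.} Let $\omega=\|R\|_{2\to2}$, so that $\omega^2I-RR^*\ge0$. Let $\tilde g$ be an independent copy of $g$ and $Q=(\omega^2I-RR^*)^{1/2}$. The vector $Rg+Q\tilde g$ has covariance $RR^*+Q^2=\omega^2I$, hence the law of $\omega g$, and its average over $\tilde g$ is $Rg$. By Jensen's inequality, $\|\sum_l(Rg)_lz_l\|_{L_2}\le\omega\|\sum_lg_lz_l\|_{L_2}$.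

\emph{Type.} The vector $(\varepsilon_lg_l)$ has the law of $(g_l)$. Applying type $p$ for fixed $g$, then $\|g\|_p\le m^{1/p-1/2}\|g\|_2$ and $\mathbb E\|g\|_2^2=m$,
\[
\Big\|\sum_lg_lz_l\Big\|_{L_2}\le T_p(X)\max_l\|z_l\|\,\big(\mathbb E\|g\|_p^2\big)^{1/2}\le T_p(X)\,m^{1/p}\max_l\|z_l\|.\qedhere
\]
\end{proof}

In the model case take $z_i=m^{-1/2}x_i$ with $\|x_i\|\le1$ and $R_{in}=f_n(i)$. The lemma and H\"older's inequality give $\sum_{n\le m}\|Sa_n\|\le C\,m^{1-1/q}\,m^{1/p-1/2}=Cm^{1-\kappa}$: the norms $\|Sa_n\|$ are of order $m^{-\kappa}$ on average. This explains the exponent $\kappa$ and the hypothesis $\kappa>0$. The general case differs in two ways. The factorization $a_n(i)=\sigma_if_n(i)$ has to be found, and it comes with infinitely many unequal weights $\sigma_i$, of which we know only $\sum_i\sigma_i^2\le1$. Two textbook theorems settle the first point, and random sampling of $m$ coordinates settles the second. We use: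
\begin{itemize}
\item \emph{Little Grothendieck theorem.} Every bounded operator from a space $C(K)$, $K$ compact, to $\ell_2$ is $2$-summing, that is, $(2,2)$-summing.
\item \emph{Pietsch domination theorem.} If $U:C(K)\to\ell_2$ is $2$-summing, there are a Borel probability measure $\mu$ on $K$ and $0<C_U<\infty$ with $\|U\xi\|_2^2\le C_U^2\int_K|\xi|^2\,d\mu$ for all $\xi\in C(K)$.
\item \emph{Matrix Chernoff inequality} \cite[Theorem~5.1.1]{Tropp}. If $Y$ is a sum of independent random positive semidefinite $d\times d$ matrices, each of norm at most $b$, then for $\vartheta>0$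
\[
\mathbb E\|Y\|_{2\to2}\le\frac{e^\vartheta-1}\vartheta\,\|\mathbb EY\|_{2\to2}+\frac{b\log d}\vartheta .
\]
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S\in\mathcal L(\ell_1,X)$ with $\|S\|\le1$, let $x_i=Se_i$, so $\|x_i\|\le1$, and let $(a_n)\subset\ell_1$ be weakly $2$-summable.

\emph{Step 1: factorization.} Weak $2$-summability says that $U\xi=(\sum_i\xi_ia_n(i))_n$ defines a bounded operator from $\ell_\infty=\ell_1^*$ to $\ell_2$. Restrict it to the space of convergent sequences, which is $C(K)$ for $K=\mathbb N\cup\{\infty\}$, take $\mu$ and $C_U$ from the two theorems, and let $\sigma_i=\mu(\{i\})^{1/2}$. Then $\sum_i\sigma_i^2\le1$, and a finitely supported $\xi$ vanishes at $\infty$, so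
\[
\sum_n\Big|\sum_i\xi_ia_n(i)\Big|^2\le C_U^2\sum_i\sigma_i^2|\xi_i|^2 .
\]
If $\sigma_i=0$, the choice $\xi=e_i$ shows $a_n(i)=0$ for all $n$, and we put $f_n(i)=0$; otherwise put $f_n(i)=a_n(i)/\sigma_i$. Substituting $\xi_i=\zeta_i/\sigma_i$ shows that the matrix $F=(f_n(i))_{n,i}$ has $\|F\|_{2\to2}\le C_U$. After scaling $(a_n)$ we may assume $\|F\|_{2\to2}\le1$. Then each row has $\|f_n\|_2\le1$, and $Sa_n=\sum_i\sigma_if_n(i)x_i$ with absolute convergence.

\emph{Step 2: the estimate for $m$ vectors.} We claim that for any $m$ of the indices $n$, which we relabel $1,\dots,m$,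
\begin{equation}\label{eq:claim}
\sum_{n\le m}\|Sa_n\|\le C\,m^{1-\kappa}(1+\log m)^{1/2},\qquad C=2\sqrt\pi\,C_q(X)\,T_p(X).
\end{equation}
We write $Sa_n$ as the mean of a random vector $y_n$ that involves only $m$ of the $x_i$ and apply Lemma~\ref{lem:gauss} to each sample. The lemma needs vectors $z_l$ of size $m^{-1/2}$, which suggests sampling $i$ with probability $\sigma_i^2$. It also needs a matrix $R$ of small norm, and the Chernoff inequality asks for bounded rows, which suggests sampling with probability proportional to $v_i=\sum_{n\le m}|f_n(i)|^2$. A mixture achieves both. We have $\sum_iv_i=\sum_{n\le m}\|f_n\|_2^2\le m$, so $\rho=\sum_i(\sigma_i^2+v_i/m)\le2$. If $\rho=0$, all $a_n$ vanish. Otherwise let $\rho_i=(\sigma_i^2+v_i/m)/\rho$, a probability distribution on $\mathbb N$ with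
\[
\rho_i\ge\sigma_i^2/2,\qquad\rho_i\ge v_i/(2m);
\]
in particular $\rho_i=0$ implies $\sigma_i=0$ and $f_n(i)=0$. Let $i_1,\dots,i_m$ be independent with law $(\rho_i)$ and set
\[
z_l=m^{-1/2}\rho_{i_l}^{-1/2}\sigma_{i_l}x_{i_l},\qquad R_{ln}=m^{-1/2}\rho_{i_l}^{-1/2}f_n(i_l),\qquad y_n=\sum_{l\le m}R_{ln}z_l .
\]
Then $\|z_l\|\le\sqrt2\,m^{-1/2}$, the $l$-th row $R_l$ of $R$ has $\|R_l\|_2^2=v_{i_l}/(m\rho_{i_l})\le2$, and
\[
\mathbb Ey_n=\sum_{l\le m}\ \sum_{i:\,\rho_i>0}\rho_i\cdot\frac{\sigma_if_n(i)}{m\rho_i}\,x_i=Sa_n .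
\]
By Jensen's inequality, H\"older's inequality and Lemma~\ref{lem:gauss},
\[
\sum_{n\le m}\|Sa_n\|\le m^{1-1/q}\,\mathbb E\Big(\sum_{n\le m}\|y_n\|^q\Big)^{1/q}\le\sqrt{2\pi}\,C_q(X)\,T_p(X)\,m^{1-\kappa}\,\mathbb E\|R\|_{2\to2},
\]
since $1-\frac1q+\frac1p-\frac12=1-\kappa$. It remains to bound $\mathbb E\|R\|_{2\to2}$. The matrix $R^*R=\sum_lR_l^*R_l$ is a sum of $m$ independent positive semidefinite $m\times m$ matrices of norm $\|R_l\|_2^2\le2$. Its expectation has entries
\[
\sum_{l\le m}\ \sum_{i:\,\rho_i>0}\rho_i\cdot\frac{\overline{f_n(i)}f_{n'}(i)}{m\rho_i}=\sum_i\overline{f_n(i)}f_{n'}(i),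
\]
so it is the complex conjugate of $F_mF_m^*$, where $F_m$ consists of the chosen $m$ rows of $F$, and it has norm at most $1$. The Chernoff inequality with $\vartheta=1$, $b=2$, $d=m$ gives $\mathbb E\|R\|_{2\to2}^2=\mathbb E\|R^*R\|_{2\to2}\le(e-1)+2\log m$. Hence $\mathbb E\|R\|_{2\to2}\le\sqrt2\,(1+\log m)^{1/2}$, and \eqref{eq:claim} follows.

\emph{Step 3: summability.} If $m$ of the norms $\|Sa_n\|$ are at least $\delta$, then \eqref{eq:claim} gives $\delta\le Cm^{-\kappa}(1+\log m)^{1/2}$. Since $\kappa>0$, only finitely many norms exceed any given $\delta>0$, and the $m$-th largest is at most $Cm^{-\kappa}(1+\log m)^{1/2}$. For $s>1/\kappa$ the series $\sum_mm^{-s\kappa}(1+\log m)^{s/2}$ converges, so $(\|Sa_n\|)\in\ell_s$. Since $\frac1q\le\frac12\le\frac1p$, we have $\kappa\le\frac12$ and thus $s>2$. Therefore $S\in\Pi_{s,2}(\ell_1,X)$, and by homogeneity $\mathcal L(\ell_1,X)=\Pi_{s,2}(\ell_1,X)$ with $2<s<\infty$. The statement on eigenvalues follows from (F2).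
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Composition of $(E,2)$-summing operators},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/90206}.

\bibitem{James}
James, \emph{Some self-dual properties of normed linear spaces}, Ann. of Math. Studies 69, 1972.

\bibitem{MP}
Maurey and Pisier, Studia Math. 58, 1976.

\bibitem{Tropp}
Tropp, \emph{An Introduction to Matrix Concentration Inequalities}, 2015.

\end{thebibliography}
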